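# Two clique covers of a line graph and the failure of a normal law

## 1. Random spanning subgraphs with components in $\mathcal G$

All graphs are finite and simple, and subgraphs need not be induced.

**Definition 1 (component class).** A *component class* is a nonempty finite set $\mathcal G$ of connected graphs, taken up to isomorphism, such that every connected subgraph of a member of $\mathcal G$ is again in $\mathcal G$. In particular $K_1\in\mathcal G$.

*Example.* $\{K_1\}$ and $\{K_1,K_2\}$ are component classes. For each $t$, so is $\mathcal G_t$, the set of all connected graphs on at most $t$ vertices; for instance $\mathcal G_3$ consists of $K_1$, $K_2$, the path on three vertices and the triangle. The set $\{K_1,K_3\}$ is not a component class, because $K_2$ is a connected subgraph of $K_3$.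

**Definition 2 (the random subgraph and its size).** For a graph $G=(V,E)$, let $\mathcal M_{\mathcal G}(G)$ be the set of all $F\subseteq E$ such that every component of $(V,F)$ is isomorphic to a member of $\mathcal G$. Let $\xi_{\mathcal G}(G)$ be the number of edges of a uniformly random member of $\mathcal M_{\mathcal G}(G)$.

*Example.* For $\mathcal G=\{K_1,K_2\}$ the members of $\mathcal M_{\mathcal G}(G)$ are the matchings of $G$. For $\mathcal G=\mathcal G_3$ and $G$ the path with three edges, all sets of edges are allowed except the full set of three, whose component has four vertices. So $|\mathcal M_{\mathcal G}(G)|=7$, and $\xi_{\mathcal G}(G)$ takes the values $0,1,2$ with probabilities $\frac17,\frac37,\frac37$.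

We use one consequence of Definition 1 many times: *deleting edges from a member of $\mathcal M_{\mathcal G}(G)$ gives a member of $\mathcal M_{\mathcal G}(G)$*, since each new component is a connected subgraph of an old one.

**Definition 3 (rank, asymptotic normality, unimodality).** For a random variable $\xi$ with values in $\mathbf N=\{0,1,2,\dots\}$ write $p_k(\xi)=\Pr(\xi=k)$, let $r=\max\xi$ be its *rank*, and let $\mu,\sigma^2$ be its mean and variance. For a sequence $\xi_n$ write $r_n,\mu_n,\sigma_n$. The sequence $\{p_k(\xi_n)\}$ is *asymptotically normal* if $\sigma_n>0$ for all large $n$ and $(\xi_n-\mu_n)/\sigma_n$ converges in distribution to the standard normal law, that is, $\sup_x|\Pr(\xi_n\le\mu_n+x\sigma_n)-\Phi(x)|\to0$, where $\Phi$ is the standard normal distribution function. A sequence $(p_k)$ is *unimodal* if it is nondecreasing up to some index and nonincreasing from there on.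

*Example.* In the path example, $r=2$, $\mu=\frac97$, $r-\mu=\frac57$ and $\sigma^2=\frac{15}7-\frac{81}{49}=\frac{24}{49}$. A binomial variable with parameters $n,\frac12$ is asymptotically normal and has a unimodal sequence $p_k$, with $\sigma_n=\frac12\sqrt n$ and $r_n-\mu_n=\frac n2$. A variable equal to $0$ or $n$ with probability $\frac12$ each has $\sigma_n=r_n-\mu_n=\frac n2\to\infty$, but $(\xi_n-\mu_n)/\sigma_n=\pm1$. So for arbitrary variables the two conditions $\sigma_n\to\infty$ and $r_n-\mu_n\to\infty$ are far from implying normality.

For matchings the situation is much better. A theorem of J. Kahn ("A normal law for matchings", https://ow3.math.rutgers.edu/~jkahn/AN.pdf) says: if $\xi_n$ is the size of a uniformly random matching of $G_n$ and $\nu_n$ is the size of a largest matching, then $\{\Pr(\xi_n=k)\}_{k\ge0}$ is asymptotically normal if and only if $\nu_n-\mu_n\to\infty$. Here $\nu_n=r_n$. The same source poses the following conjecture, which is the subject of this lecture.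

**Conjecture.** For any $\mathcal G$, any sequence $\{G_n\}$ of graphs and $\xi_n=\xi_{\mathcal G}(G_n)$, asymptotic normality of $\{p_k(\xi_n)\}$ is equivalent to each of the conditions $\sigma_n\to\infty$, $r_n-\mu_n\to\infty$.

In plain words: can a uniformly random spanning subgraph with small components have an edge count that fluctuates a lot, and yet not in a Gaussian way? We shall see that it can, so the conjecture is false. Asymptotic normality does imply both conditions, but neither of them, nor both together, implies asymptotic normality.

## 2. Disjoint unions and stars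

If $\mathcal G=\{K_1\}$, then $\xi_n=0$ always, and all three properties fail.

Suppose $K_2\in\mathcal G$ and $G_n$ is the disjoint union of $n$ copies of a fixed graph $G$ with at least one edge. Then $\mathcal M_{\mathcal G}(G_n)$ is a product, so $\xi_n$ is a sum of $n$ independent copies of $\xi_{\mathcal G}(G)$. This variable is bounded, and it is not constant because $\emptyset$ and any single edge are allowed. By the central limit theorem $\xi_n$ is asymptotically normal, and $\sigma_n=\sqrt n\,\sigma\to\infty$, $r_n-\mu_n=n(r-\mu)\to\infty$. All three properties hold.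

For matchings of the star $K_{1,n}$ there are $n+1$ members, the empty set and the $n$ single edges. So $r_n-\mu_n=\frac1{n+1}$ and $\sigma_n^2=\frac n{(n+1)^2}$. All three properties fail; in particular $\xi_n=1$ with probability tending to $1$.

In these cases the three properties stand or fall together. To separate them we need dependence between far-apart parts of the graph.

## 3. Bounded degree gives variance, but only a conditional binomial law

The natural first attempt is to find many independent fair coin flips inside the random subgraph. This gives true and useful statements, and it shows where a proof of the conjecture gets stuck.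

**Proposition 2.** (i) For every $\mathcal G$, asymptotic normality implies $\sigma_n\to\infty$ and $r_n-\mu_n\to\infty$.

(ii) If $K_2\in\mathcal G$ and the $G_n$ have maximum degree at most $\Delta$, then $\sigma_n^2\ge c_\Delta|E(G_n)|$ and $r_n-\mu_n\ge c_\Delta|E(G_n)|$ with $c_\Delta=2^{-2\Delta}/(4\Delta^2)$. Hence for bounded degrees
$$\sigma_n\to\infty\iff r_n-\mu_n\to\infty\iff|E(G_n)|\to\infty .$$
By Theorem 1 in Section 4, none of these implies asymptotic normality.

**Proof of (i).** Suppose asymptotic normality holds but $\sigma_n\le C$ along a subsequence, where $C>0$. A jump of a distribution function is at most twice its sup-distance to a continuous distribution function, so all atoms of $\xi_n$ tend to $0$ uniformly. By Chebyshev, $\Pr(|\xi_n-\mu_n|\le2C)\ge\frac34$. This interval has length $4C$, so it contains at most $4C+1$ integers, and some atom is at least $\frac{3/4}{4C+1}$. This is a contradiction, so $\sigma_n\to\infty$. Moreover $\Pr(\xi_n>\mu_n+\sigma_n)\to1-\Phi(1)>0$, so for large $n$ some value of $\xi_n$ exceeds $\mu_n+\sigma_n$, and $r_n-\mu_n\ge\sigma_n\to\infty$.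

**Proof of (ii).** Let $G$ have maximum degree at most $\Delta$. We may assume $E(G)\ne\emptyset$.

*Step 1: choose edges that do not interfere.* For an edge $e$ let $\Gamma(e)$ be the set of edges that meet $e$, including $e$ itself; $|\Gamma(e)|\le2(\Delta-1)+1=2\Delta-1$. If $\Gamma(e)\cap\Gamma(e')\ne\emptyset$, then $e'\in\Gamma(f)$ for some $f\in\Gamma(e)$, so at most $(2\Delta-1)^2\le4\Delta^2$ edges $e'$ conflict with a given $e$. A greedy choice therefore gives $e_1,\dots,e_k$ with pairwise disjoint $\Gamma(e_i)$ and $k\ge|E(G)|/(4\Delta^2)$.

*Step 2: show that many of these edges are free.* Let $F$ be uniform in $\mathcal M_{\mathcal G}(G)$ and let $I=\{i:F\cap \Gamma(e_i)\subseteq\{e_i\}\}$. Fix $i$ and condition on $F\setminus \Gamma(e_i)$. There are at most $2^{2\Delta-1}$ possibilities for $F\cap \Gamma(e_i)$, all equally likely. Two of them are $\emptyset$ and $\{e_i\}$: the set $F\setminus \Gamma(e_i)$ is valid because edges were deleted, and adding $e_i$ to it joins two isolated vertices into a component $K_2\in\mathcal G$. Hence $\Pr(i\in I)\ge2\cdot2^{-(2\Delta-1)}=2^{2-2\Delta}$.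

*Step 3: see that the free edges are fair independent coins.* Put $F_2=F\setminus\{e_i:i\in I\}$. For every $I'\subseteq I$, the set $F'=F_2\cup\{e_i:i\in I'\}$ is valid, because no other edge of $F'$ meets $e_i$ when $i\in I$ (note $e_{i'}\notin \Gamma(e_i)$ for $i'\ne i$, since $e_{i'}\in\Gamma(e_{i'})$). It gives the same pair $(I,F_2)$: for $i\in I$ we still have $F'\cap\Gamma(e_i)\subseteq\{e_i\}$, and for $i\notin I$ the set $F'\cap\Gamma(e_i)=F\cap \Gamma(e_i)$ is unchanged. So, given $(I,F_2)$, $F$ is uniform over these $2^{|I|}$ sets. The size $|F|$ is then $|F_2|$ plus a binomial variable with parameters $|I|,\frac12$: its conditional mean is $|F_2|+\frac12|I|$, its conditional variance is $\frac14|I|$, and $r\ge|F_2|+|I|$.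

*Step 4: average.* The decomposition of variance reads
$$\sigma^2=\tfrac14\mathbf E|I|+\mathrm{Var}\big(|F_2|+\tfrac12|I|\big),\tag{1}$$
so $\sigma^2\ge\frac14\mathbf E|I|\ge2^{-2\Delta}k$. Also $r-\mu=\mathbf E\big(r-|F_2|-\frac12|I|\big)\ge\frac12\mathbf E|I|\ge2^{1-2\Delta}k$. With $k\ge|E(G)|/(4\Delta^2)$ this gives the stated bounds. Conversely $\sigma\le|E(G)|$ and $r-\mu\le|E(G)|$, so the three conditions are equivalent. $\square$

**Where this stops.** Conditionally on $(I,F_2)$ the size has a binomial law, so it looks normal at scale $\sqrt{|I|}$. To get a normal law for $\xi$ one must also control the second term in (1), that is, the law of the conditional mean $|F_2|+\frac12|I|$, and the argument says nothing about it. If the conditional mean is concentrated near two values at distance of order $|E(G)|$, each with probability bounded away from $0$, then the binomial noise of order $\sqrt{|E(G)|}$ cannot bridge the gap, and the law of $\xi$ has two humps. So to disprove the conjecture within bounded degree we look for graphs in which the random subgraph has two competing global states with different edge counts.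

## 4. Two clique covers and the price of a pendant

Let $K_d^+$ be $K_d$ plus one new vertex joined to exactly one vertex of $K_d$; for $d=3$ it is a triangle with one pendant edge.

**Theorem 1.** There is $d_0$ such that the following holds for every $d\ge d_0$ and every component class $\mathcal G$ with
$$\{\text{connected subgraphs of }K_d^+\}\subseteq\mathcal G\subseteq\mathcal G_{d+1}$$
(for instance $\mathcal G=\mathcal G_{d+1}$). There are graphs $G_n$ ($n$ in an infinite set of integers) with maximum degree at most $2d$ and $\Theta(n)$ vertices, and a constant $c>0$, such that for $\xi_n=\xi_{\mathcal G}(G_n)$ and all large $n$: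

1. $\sigma_n\ge cn$ and $r_n-\mu_n\ge cn$. In particular $\sigma_n\to\infty$ and $r_n-\mu_n\to\infty$.
2. $\sup_x|\Pr(\xi_n\le x)-\Phi((x-a)/b)|\ge c$ for all $a\in\mathbf R$, $b>0$. In particular $\{p_k(\xi_n)\}$ is not asymptotically normal.
3. $\{p_k(\xi_n)\}_k$ is not even unimodal.

So the conjecture is false: take $\mathcal G=\mathcal G_t$ with $t\ge d_0+1$ and $d=t-1$. In this theorem $\sigma_n$ has the largest possible order, namely $|E(G_n)|$. The argument does not determine all $\mathcal G$ for which the conjecture holds, nor whether $\sigma_n\to\infty\iff r_n-\mu_n\to\infty$ holds for unbounded degrees.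

**The two states.** Take a $d$-regular bipartite graph $H$ with parts $L,R$ of size $n$, and let $G$ be its line graph: the vertices are the edges of $H$, adjacent when they share an endpoint. The vertices of $G$ split into $n$ cliques of size $d$ in two ways, by their endpoint in $L$ or by their endpoint in $R$. For $H=K_{3,3}$ the vertices of $G$ are the nine cells of a $3\times3$ board, and the two covers are by rows and by columns.

Components have at most about $d$ vertices. A component that fills one of these cliques has about $2^{\binom d2}$ possible edge sets, that is, $\frac{d-1}2$ bits per vertex (bits meaning $\log_2$ of the number of choices). We shall show that any other component has noticeably fewer bits per vertex. So a typical $F$ wants to use only full cliques, but a left clique and a right clique at the two ends of an edge of $H$ overlap and cannot both be used. If $H$ expands well, mixtures of left and right cliques waste too much, and $F$ must be almost entirely left or almost entirely right.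

**Two states with the same edge count are not enough.** In the line graph itself the left cover and the right cover allow the same number of configurations and have the same mean edge number. We must shift one edge count relative to the other while keeping the numbers of configurations comparable. Two gadgets do this.

* *Pendants.* Choose a right vertex $w$ and three of its neighbors $v,v',v''$, and attach one new degree-one vertex to each of the elements $vw,v'w,v''w$ of the line graph. In the left state there are three cliques with one pendant each. Each clique may use its pendant or not: $3$ more bits, and $\frac32$ more edges on average. In the right state one clique has three pendants, but the bound of $d+1$ on the size of a component allows at most one of them to be used, so there are $4$ options: $2$ more bits, and $\frac34$ more edges on average. The left state is ahead by $1$ bit and $\frac34$ edge.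
* *Deletions.* Delete one edge inside a left clique. The right cliques do not notice. The left state loses a factor close to $\frac12$, so about $1$ bit, and about $\frac12$ edge.

Thus one pendant gadget together with about one deletion costs no bits, and leaves the left state ahead by about $\frac34-\frac12=\frac14$ edge. With a number of gadgets proportional to $n$ the two states are balanced, and their edge counts differ by order $n$. The rest of the lecture makes this exact.

Throughout, "for large $d$" means for all $d$ above an absolute constant. Only finitely many such requirements occur, all independent of $n$. Once they are met, $d$ is fixed and $n\to\infty$.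

## 5. The graphs $G^{(s)}$

**Step 1: an expander.** We need a graph $H$ in which disjointness of left and right cliques is costly. By Marcus, Spielman and Srivastava (*Interlacing families I: bipartite Ramanujan graphs of all degrees*, Ann. of Math. 182 (2015)), for each $d\ge3$ there are infinitely many $n$ with a simple connected $d$-regular bipartite graph $H$, with parts $L,R$ of size $n$, whose biadjacency matrix $Q$ has all singular values except the top one $d$ at most $2\sqrt{d-1}$. Here $Q$ is the $L\times R$ matrix with entry $1$ for each edge of $H$ and $0$ elsewhere. For $K_{3,3}$ it is the $3\times3$ all-ones matrix, with singular values $3,0,0$.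

**Lemma 3.** Let $d\ge64$, $A\subseteq L$, $B\subseteq R$ with no $H$-edge between $A$ and $B$.
(a) If $|A|\ge n/2$ then $|B|\le(n-|A|)/8$. If $|B|\ge n/2$ then $|A|\le(n-|B|)/8$.
(b) If $|A|,|B|<n/2$ then $|A|+|B|\le3n/4$.

*Proof.* Let $|A|=\alpha n$, $|B|=\beta n$. If $\alpha\beta=0$ the claims are immediate, so let $\alpha\beta>0$. Since $Q\mathbf 1=d\mathbf 1$ and $Q^T\mathbf 1=d\mathbf 1$, the matrix $Q$ maps $\mathbf 1^\perp$ to $\mathbf 1^\perp$, and there its norm is at most $2\sqrt{d-1}$. Write $1_A=\alpha\mathbf 1+f$ and $1_B=\beta\mathbf 1+g$ with $f,g\perp\mathbf 1$. Then $\|f\|^2=\alpha n-\alpha^2n=n\alpha(1-\alpha)$, and likewise for $g$. There is no edge between $A$ and $B$, so $0=1_A^TQ1_B=d\alpha\beta n+f^TQg$, whence $d\alpha\beta n\le2\sqrt d\,n\sqrt{\alpha(1-\alpha)\beta(1-\beta)}$. Squaring and dividing,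
$$\alpha\beta\le\tfrac4d(1-\alpha)(1-\beta).\tag{2}$$
If $\alpha\ge\frac12$, then (2) gives $\beta\le\frac8d(1-\alpha)\le\frac18(1-\alpha)$; the other half of (a) is symmetric. In (b) let $\alpha\ge\beta$. If $\alpha\ge\frac14$, then $\beta\le\frac{16}d\le\frac14$ by (2), so $\alpha+\beta\le\frac12+\frac14$. If $\alpha<\frac14$, then $\alpha+\beta<\frac12$. $\square$

**Step 2: pendants and deletions.** Let $X=E(H)$, and for $u\in L\cup R$ let $X_u\subset X$ be the set of the $d$ edges of $H$ at $u$. Since $H$ is simple, two elements of $X$ share at most one endpoint, and $|X_u\cap X_{u'}|\le1$ for $u\ne u'$.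

Choose $W\subset R$ with $|W|=m:=\lceil n/d^2\rceil$ whose members have pairwise disjoint neighborhoods. A greedy choice works: each chosen $w$ excludes at most $d(d-1)+1\le d^2$ vertices, itself included, and as long as at most $m-1<n/d^2$ vertices have been chosen, fewer than $n$ are excluded. For each $w\in W$ choose three neighbors. The chosen vertices are distinct; let $L_1=\{v_1,\dots,v_{3m}\}$ be the set of them all.

* $G^{(0)}$ has vertex set $X\cup P$ with $|P|=3m$. Two elements of $X$ are adjacent iff they share an endpoint in $H$. For each $w\in W$ and each chosen neighbor $v$ of $w$, one vertex of $P$ (a *pendant*) is joined to the element $vw\in X$ only.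
* For each $i$ fix a pair $e_i\subset X_{v_i}$, and let $G^{(s)}=G^{(0)}-\{e_1,\dots,e_s\}$ for $0\le s\le3m$.

Every element of $X$ has at most one pendant. Let $P_u$ be the set of pendants attached to elements of $X_u$, and $\pi_u=|P_u|$. Then $\pi_v=1$ for $v\in L_1$, $\pi_w=3$ for $w\in W$, and $\pi_u=0$ otherwise. The sets $P_v$ ($v\in L$) are pairwise disjoint, and so are the sets $P_w$ ($w\in R$). The two elements of $e_i$ share the endpoint $v_i$ and no other, so deleting $e_i$ damages only the clique on $X_{v_i}$. Hence in $G=G^{(s)}$ every $G[X_w]$ with $w\in R$ is complete, and every $G[X_v]$ with $v\in L$ is complete except that one edge is missing for $v=v_1,\dots,v_s$. Degrees are at most $2(d-1)+1\le2d$, there are $dn+3m=\Theta(n)$ vertices, and every edge meets $X$, so $|E(G^{(s)})|\le2d\cdot dn=2d^2n$.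

**Step 3: constants of one clique.** We quantify "a deletion costs one bit and half an edge". Let $N=\binom d2$. Let $K$ be the number of connected spanning subgraphs of $K_d$, and $K^-=\kappa K$ the number of those avoiding a fixed edge. Let $\theta,\theta^-$ be the mean numbers of edges in these two families, and $\omega=\theta-\theta^-$. Let $q$ be the probability that a uniformly random graph on $d$ labeled vertices is disconnected.

*Example.* For $d=3$: the connected spanning subgraphs of the triangle are three paths and the triangle, so $K=4$, $K^-=1$, $\kappa=\frac14$, $\theta=\frac94$, $\theta^-=2$, $\omega=\frac14$, $q=\frac12$. As $d$ grows, $\kappa$ tends to $\frac12$, and $\omega$ is at most $\frac12+o(1)$, as we now check.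

A disconnected graph has a set of $k\le d/2$ vertices with no edge to the rest. Hence for large $d$
$$q\le\sum_{1\le k\le d/2}\binom dk2^{-k(d-k)}\le\sum_{k\ge1}(d2^{-d/2})^k\le2d\,2^{-d/2}.$$
In particular $Nq\to0$ as $d\to\infty$. Consequences for large $d$:

* $K=(1-q)2^N\ge\frac12 2^N$.
* $\frac13\le\frac12-q\le\kappa\le\frac12$. Among the $2^{N-1}$ graphs avoiding the edge at most $q2^N$ are disconnected, so $K^-\ge(\frac12-q)2^N\ge(\frac12-q)K$. Adding the edge is an injection from the connected graphs avoiding it to those containing it, so $K^-\le K-K^-$.
* Splitting the mean $\frac N2$ of the edge number of a uniform graph into connected and disconnected graphs gives $|\theta-\frac N2|\le Nq$. Conditionally on the fixed edge being absent, the mean is $\frac{N-1}2$ and the probability of being disconnected is at most $2q$, so $|\theta^--\frac{N-1}2|\le2Nq$. Therefore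
$$\omega\le\tfrac12+3Nq.\tag{3}$$

**Step 4: full components.**

**Definition 4.** Call a vertex set of the form $X_u$ or $X_u\cup\{p\}$ with $p\in P_u$ *full at $u$*. A component of $F\in\mathcal M_{\mathcal G}(G)$ is *full at $u$* if its vertex set is. Let $A(F)\subseteq L$ and $B(F)\subseteq R$ be the sets of those $u$ at which $F$ has a full component.

Here $u$ is determined by the component, because its intersection with $X$ is $X_u$ and $|X_u\cap X_{u'}|\le1<d$ for $u\ne u'$.

*Example.* On the $3\times3$ board of $K_{3,3}$ without pendants, let $F$ consist of a path through the three cells of the first row and an edge joining the lower two cells of the first column. Then $F$ has one full component, at the first row; $A(F)$ consists of that row and $B(F)=\emptyset$. If a pendant $p$ is attached to the upper left cell, then both the first row with $p$ and the first column with $p$ are full sets.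

If $v\in A(F)$, $w\in B(F)$ and $vw\in E(H)$, then the element $vw$ lies in a full component at $v$ and in one at $w$; these would be the same component, which is impossible. So *there is no $H$-edge between $A(F)$ and $B(F)$*, and Lemma 3 applies to this pair. In particular $|A(F)|+|B(F)|\le n$.

Let $k_u\in\{K,K^-\}$ be the number of connected spanning subgraphs of $G[X_u]$. There are exactly $k_u(1+\pi_u)$ possible full components at $u$: choose no pendant or one of the $\pi_u$ pendants, whose edge is then forced, and a connected spanning subgraph of $G[X_u]$. All of them are connected subgraphs of $K_d^+$, hence in $\mathcal G$.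

## 6. A component that is not full loses an eighth of a bit per element

A full component has about $\frac{d-1}2$ bits per element of $X$. Put
$$\tau=2^{(d-1)/2-1/8},$$
and for a vertex set $S$ let $\mathrm{conn}(S)$ be the number of connected spanning subgraphs of $G[S]$. The next lemma says that components which are not full, all together, are worth at most $\tau$ per element.

Two sets close to being full show why there is a loss. The set $X_u$ minus one element has $\binom{d-1}2$ edges on $d-1$ elements: $\frac{d-2}2$ bits per element instead of $\frac{d-1}2$. The set $X_u$ plus an element that meets one member of $X_u$ has at most $\binom d2+1$ edges on $d+1$ elements, which is $\frac{(d-1)(d+1)}2-\binom d2-1=\frac{d-3}2$ bits short. In both cases the total loss is about $\frac d2$ bits, and it must beat the number of such sets, which is only polynomial in $d$.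

**Lemma 4.** For large $d$ and every $x\in X$,
$$\sum_S\mathrm{conn}(S)\,\tau^{-|S\cap X|}\le1,$$
where the sum is over the sets $S\ni x$ with $|S|\le d+1$, $G[S]$ connected, and $S$ not full.

*Proof.*

**Step 1: reduce to sets of edges of $H$.** Let $T=S\cap X$ and $k=|T|\le d+1$. Pendants have degree $1$ in $G$, so removing them from $S$ keeps it connected; thus $T$ is connected as a set of edges of $H$, and $S\setminus T$ consists of pendants attached to $T$. Let $e(T)$ be the number of pairs in $T$ sharing an endpoint. The pendant edges are forced, so $\mathrm{conn}(S)\le2^{e(T)}$. Moreover $T\ne X_u$ for all $u$: otherwise $|S|\le d+1$ makes $S$ either $X_u$ or $X_u$ with one pendant from $P_u$, a full set. Let $\pi(T)$ be the number of pendants attached to $T$, and let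
$$D(T)=\tfrac{(d-1)k}2-e(T)$$
be the deficit of $T$. There are at most $2^{\pi(T)}$ sets $S$ with $S\cap X=T$, and each contributes at most $2^{e(T)}\tau^{-k}=2^{-D(T)+k/8}$. So $T$ contributes at most $2^{\pi(T)-D(T)+k/8}$, and we must sum this over $T$.

**Step 2: bound the edges inside $T$.** Let $M$ be the maximum degree of the graph $(V(H),T)$, attained at $v$. Put $Y=T\cap X_v$, $J=T\setminus Y$, $j=|J|=k-M$. An element of $J$ does not contain $v$, so it can share with an element of $Y$ only its endpoint on the side opposite to $v$; hence it meets at most one element of $Y$. Counting pairs inside $Y$, between $Y$ and $J$, and inside $J$,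
$$2e(T)\le M(M-1)+2j+j(j-1)\le M^2+j^2+k.\tag{4}$$
Also each element of $T$ meets at most $2(M-1)$ others, so $2e(T)\le k(2M-2)$.

**Step 3: sets far from a full clique, $k\le\frac78d$ or $M\le\frac34d$.** We claim $2e(T)\le k(\frac78d+1)$.

If $k\le\frac78d$, then $M^2+j^2\le(M+j)^2=k^2\le\frac78dk$, and (4) gives the claim. Now let $k>\frac78d$ and $M\le\frac34d$. If $M\le\frac k4$, then $2e(T)\le k\cdot2M\le\frac{k^2}2\le\frac{k(d+1)}2$, which suffices. Otherwise $\frac k4<M\le\frac34d<\frac34\cdot\frac87k=\frac67k$. The concave function $M(k-M)$ is at least its minimum over the two ends of this range, and the end values are $\frac3{16}k^2$ and $\frac6{49}k^2$. So $Mj\ge\frac6{49}k^2$, and $M^2+j^2=k^2-2Mj\le\frac{37}{49}k^2\le\frac{37}{49}(d+1)k\le\frac78dk$ for $d\ge7$. Again (4) gives the claim.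

So $D(T)\ge\frac k2\left(d-1-\frac78d-1\right)=k\left(\frac d{16}-1\right)$, and $\pi(T)\le k$. The number of connected $T\ni x$ of size $k$ is at most $(4d^2)^{k-1}$: walking around a spanning tree of $T$ gives a closed walk of length $2(k-1)$ from $x$ that visits all of $T$, in a graph of maximum degree at most $2d$. The total contribution of these $T$ is at most
$$\sum_{k\ge1}(4d^2)^{k-1}2^{k-k(d/16-1)+k/8}\le\sum_{k\ge1}\big(4d^2\,2^{17/8-d/16}\big)^k\le\tfrac12\quad\text{for large }d.$$

**Step 4: sets close to a full clique, $k>\frac78d$ and $M>\frac34d$.** Here we count much more carefully. Put $i=d-M\in[0,\frac d4)$. Then $j=k-M\le d+1-M=i+1<\frac d4+1$, and $(i,j)\ne(0,0)$ since $T\ne X_v$. From the first bound in (4) and $k=M+j$,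
$$D(T)\ge\tfrac{M(d-M)}2+\tfrac{j(d-2-j)}2\ge\tfrac{3d}8i+\left(\tfrac{3d}8-\tfrac32\right)j.$$
Also $\pi(T)\le3+j$: at most $\pi_v\le3$ pendants at $Y$ and at most one at each element of $J$.

Now count the sets $T\ni x$ with given $i,j$.

* *Choices of $v$.* If $x\in Y$, then $v$ is an endpoint of $x$. If $x\in J$, take a shortest path in $T$ from the set of the two endpoints of $x$ to $v$. It does not use $x$, and all its edges except the last are in $J\setminus\{x\}$, so its length is at most $(j-1)+1=j$. In both cases $v$ is at distance at most $j$ from an endpoint of $x$, and there are at most $2(1+d+\dots+d^j)\le4d^j$ choices.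
* *Choices of $Y$.* At most $\binom dM=\binom di\le d^i$.
* *Choices of $J$.* Since $T$ is connected and $Y$ is nonempty, we can add the elements of $J$ one at a time, each adjacent to an earlier element of $T$. Each time there are at most $(d+1)\cdot2(d-1)\le2d^2$ choices, so at most $(2d^2)^j$ in all.

Since $i+j\ge1$, we have $\frac k8\le\frac{d+1}8\le\frac d8(i+j)+\frac18$. Multiplying, the sets with given $(i,j)$ contribute at most
$$4d^j\cdot d^i\cdot(2d^2)^j\cdot2^{3+j}\cdot2^{-\frac{3d}8i-\left(\frac{3d}8-\frac32\right)j}\cdot2^{\frac d8(i+j)+\frac18}=32\cdot2^{1/8}\,(d\,2^{-d/4})^i\,(4\cdot2^{3/2}d^3\,2^{-d/4})^j .$$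
The sum over $(i,j)\ne(0,0)$ is at most $\frac12$ for large $d$. With Step 3 this proves the lemma. $\square$

**Lemma 5.** Let $d$ be large. For $U\subseteq V(G)$, the number $Z'(U)$ of $F\in\mathcal M_{\mathcal G}(G[U])$ without full components is at most $\tau^{|U\cap X|}$. Consequently the number $Z(A,B)$ of $F\in\mathcal M_{\mathcal G}(G)$ with $A(F)=A$, $B(F)=B$ satisfies, whenever it is nonzero,
$$Z(A,B)\le\Big(\prod_{u\in A\cup B}k_u(1+\pi_u)\Big)\tau^{\,d(n-|A|-|B|)}.\tag{5}$$

*Proof.* Induct on $|U\cap X|$. If $U\cap X=\emptyset$, then $G[U]$ has no edges and $Z'(U)=1$. Otherwise pick $x\in U\cap X$ and split the configurations by the vertex set $S$ of the component of $x$. Then $|S|\le d+1$ since $\mathcal G\subseteq\mathcal G_{d+1}$, $G[S]$ is connected, and $S$ is not full. There are at most $\mathrm{conn}(S)$ choices for the component, and the rest is a configuration without full components on $U\setminus S$. By induction and Lemma 4,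
$$Z'(U)\le\sum_S\mathrm{conn}(S)\,\tau^{|U\cap X|-|S\cap X|}\le\tau^{|U\cap X|}.$$
For (5), choose the full components. The rest of $F$ has no full component. If $Z(A,B)\ne0$, the sets $X_u$ ($u\in A\cup B$) are pairwise disjoint, so the rest lives on a set containing exactly $dn-d|A|-d|B|$ elements of $X$. $\square$

## 7. Almost all configurations are almost purely left or almost purely right

Let
$$Z_L=\prod_{v\in L}k_v(1+\pi_v)=K^n\kappa^s2^{3m},\qquad Z_R=\prod_{w\in R}k_w(1+\pi_w)=K^n4^m.\tag{6}$$
These are the exact numbers of $F$ with $A(F)=L$, respectively $B(F)=R$: the full components cover all of $X$, unused pendants are isolated, and all choices are independent. Put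
$$\lambda=K\tau^{-d}\ge\tfrac12 2^{\binom d2-\frac{d(d-1)}2+\frac d8}=\tfrac12 2^{d/8},\qquad\varepsilon=2^{-d/32},$$
$$\mathcal L=\{F:|A(F)|\ge(1-\varepsilon)n\},\qquad\mathcal R=\{F:|B(F)|\ge(1-\varepsilon)n\}.$$
So $\lambda$ is what one clique is worth relative to non-full components on the same elements. By Lemma 3(a), $\mathcal L$ and $\mathcal R$ are disjoint for large $d$. Clearly $|\mathcal L|\ge Z_L$ and $|\mathcal R|\ge Z_R$.

**Step 1: compare a pair $(A,B)$ with the pure states.** Suppose $Z(A,B)\ne0$. Divide (5) by $Z_L$; the factors for $v\in A$ cancel, factors for $w\in B$ remain on top, and factors for $v\in L\setminus A$ remain below. On $L$ we have $K/3\le k_v\le K$ and $\pi_v\le1$; on $R$ we have $k_w=K$ and $\pi_w\le3$. This, and the same with $Z_R$, gives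
$$\frac{Z(A,B)}{Z_L}\le4^{|B|}\,3^{\,n-|A|}\,\lambda^{-(n-|A|-|B|)},\qquad\frac{Z(A,B)}{Z_R}\le2^{|A|}\,\lambda^{-(n-|A|-|B|)}.\tag{7}$$
If $|A|\ge n/2$ and $a=n-|A|$, then $|B|\le a/8$ by Lemma 3(a). So the first ratio is at most $4^{a/8}3^a\lambda^{-7a/8}\le(6\lambda^{-7/8})^a\le\lambda^{-3a/4}$ for large $d$. Symmetrically, if $|B|\ge n/2$ and $a=n-|B|$, then $|A|\le a/8$ and the second ratio is at most $2^{a/8}\lambda^{-7a/8}\le\lambda^{-3a/4}$.

**Step 2: bound the two phases from above.** We use two textbook bounds: $\sum_{i\le\varepsilon n}\binom ni\le2^{h(\varepsilon)n}$ for $\varepsilon\le\frac12$, where $h(\varepsilon)=\varepsilon\log_2\frac1\varepsilon+(1-\varepsilon)\log_2\frac1{1-\varepsilon}$ is the binary entropy, and $\binom na\le(en/a)^a$. Put $\eta=2h(\varepsilon)$. In $\mathcal L$ we have $n-|A|\le\varepsilon n$ and $|B|\le\varepsilon n/8$, so there are at most $2^{h(\varepsilon)n}$ choices for each of $A$ and $B$, and each pair contributes at most $Z_L$ by Step 1. The same holds for $\mathcal R$, so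
$$|\mathcal L|\le2^{\eta n}Z_L,\qquad|\mathcal R|\le2^{\eta n}Z_R.\tag{8}$$
Since $\ln\frac1{1-\varepsilon}=\ln\left(1+\frac\varepsilon{1-\varepsilon}\right)\le\frac\varepsilon{1-\varepsilon}$, we have $h(\varepsilon)\le\varepsilon\log_2(e/\varepsilon)$, so $\eta\le2\varepsilon\log_2(e/\varepsilon)$ and $d^2\eta\to0$ as $d\to\infty$.

**Step 3: everything else is negligible.** Let $\mathcal O$ be the set of $F\notin\mathcal L\cup\mathcal R$. There are three kinds.

* $|A|\ge n/2$ and $a=n-|A|>\varepsilon n$. With $b=|B|\le a/8$ and $a\le n/2$ we have $\binom nb\le\binom na\le(e/\varepsilon)^a$, and there are at most $n+1$ values of $b$. So the number of these $F$ is at most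
$$Z_L(n+1)\sum_{a>\varepsilon n}\big((e/\varepsilon)^2\lambda^{-3/4}\big)^a\le Z_L(n+1)2^{1-\varepsilon n},$$
because $(e/\varepsilon)^2\lambda^{-3/4}\le e^2\,2^{3/4}\,2^{d/16-3d/32}=e^2\,2^{3/4}\,2^{-d/32}\le\frac12$ for large $d$.
* $|B|\ge n/2$ and $n-|B|>\varepsilon n$. In the same way there are at most $Z_R(n+1)2^{1-\varepsilon n}$ of them.
* $|A|,|B|<n/2$. There are at most $4^n$ pairs, and $n-|A|-|B|\ge n/4$ by Lemma 3(b). By (7) the number of these $F$ is at most $4^n\cdot4^n3^n\lambda^{-n/4}Z_L\le2^{-n}Z_L$ for large $d$.

Hence $|\mathcal O|/(|\mathcal L|+|\mathcal R|)\le|\mathcal O|/(Z_L+Z_R)\to0$ exponentially fast in $n$, uniformly in $s$.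

## 8. Balancing the phases by deleting edges one at a time

The bounds (8) fix the ratio $|\mathcal L|/|\mathcal R|$ only up to a factor $2^{\pm\eta n}$, which is too crude. But we have a parameter $s$ to tune: the ratio starts large, ends small, and never falls by more than a constant factor in one step.

**Lemma 6.** Let $G=G^{(s)}$, $G'=G^{(s+1)}=G-e$ with $e=e_{s+1}$, and $C_d=2+2^N$. Then $|\mathcal L(G')|\le|\mathcal L(G)|\le C_d|\mathcal L(G')|$, and the same holds for $\mathcal R$.

*Proof.* Fullness depends only on vertex sets, so $\mathcal L(G')=\{F\in\mathcal L(G):e\notin F\}$. This gives the first inequality. For the second, we map each $F\in\mathcal L(G)$ with $e\in F$ to some $\phi(F)\in\mathcal L(G')$ and count preimages. Let $C$ be the component of $F$ containing $e$.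

*First kind: $C$ is not full.* Put $\phi(F)=F-e$. It is valid since an edge was deleted, and all full components of $F$ survive, so $A(\phi(F))\supseteq A(F)$ and $B(\phi(F))\supseteq B(F)$. Hence $\phi(F)\in\mathcal L(G')$.

*Second kind: $C$ is full at some $u$.* Then $e\subset X_u\cap X_v$ with $v:=v_{s+1}$, and $|X_u\cap X_v|\le1$ for $u\ne v$, so $u=v$. Replace $C$ by a fixed connected spanning subgraph of $G[V(C)]-e$, depending only on $V(C)$. It exists because $G[X_v]$ is complete in $G=G^{(s)}$ and $d\ge3$. It is a connected subgraph of $K_d^+$, so $\phi(F)$ is valid, with the same $A$ and $B$. Hence $\phi(F)\in\mathcal L(G')$.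

A given $F'\in\mathcal L(G')$ has at most one preimage of the first kind, namely $F'+e$. If it has preimages of the second kind, the vertex set $V(C)$ is the vertex set of the component of $F'$ containing $X_v$. So it is known, a possible pendant edge is forced, and at most $2^N$ graphs $C$ are possible. Therefore $|\mathcal L(G)|\le|\mathcal L(G')|+(1+2^N)|\mathcal L(G')|=C_d|\mathcal L(G')|$. The argument for $\mathcal R$ is word for word the same. $\square$

**The choice of $s$.** Let $\rho(s)=|\mathcal L(G^{(s)})|/|\mathcal R(G^{(s)})|$. For large $d$ we have $m\ge n/d^2>\eta n$. By (6), (8), $|\mathcal L|\ge Z_L$, $|\mathcal R|\ge Z_R$ and $\kappa\le\frac12$,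
$$\rho(0)\ge2^{3m-2m-\eta n}=2^{m-\eta n}>1,\qquad\rho(3m)\le2^{\eta n+m}\kappa^{3m}\le2^{\eta n-2m}<1.$$
Let $s$ be the largest index with $\rho(s)\ge1$; so $s<3m$ and $\rho(s+1)<1$. By Lemma 6, passing from $s$ to $s+1$ divides $|\mathcal L|$ by at most $C_d$ and does not increase $|\mathcal R|$, so $1\le\rho(s)\le C_d\,\rho(s+1)<C_d$. **Define $G_n=G^{(s)}$ for this $s$.**

We record two consequences. From $1\le\rho(s)\le2^{\eta n}Z_L/Z_R=2^{\eta n+m}\kappa^s\le2^{\eta n+m-s}$ we get
$$s\le m+\eta n.\tag{9}$$
And since $\Pr(\mathcal L)+\Pr(\mathcal R)=1-o(1)$ by Section 7,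
$$\Pr(F\in\mathcal L)\ge\tfrac12-o(1),\qquad\Pr(F\in\mathcal R)\ge\tfrac1{1+C_d}-o(1).\tag{10}$$

## 9. The two phases have edge counts at distance of order $n$

**Step 1: independence inside a phase.** Let $F$ be uniform on $\mathcal L$ and $A=A(F)$. For $v\in A$ the component containing $X_v$ is on $X_v$ or $X_v\cup\{p\}$ with $p\in P_v$, and all other vertices of $P_v$ are isolated in $F$, because their only neighbor lies in a component that does not contain them. So $F$ is the disjoint union of
$$F_v:=F[X_v\cup P_v]\quad(v\in A)\qquad\text{and}\qquad F_0:=F\Big[V\setminus\bigcup_{v\in A}(X_v\cup P_v)\Big].$$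
Given $(A,F_0)$, replacing each $F_v$ by any of the $k_v(1+\pi_v)$ full configurations gives an element of $\mathcal L$ with the same $(A,F_0)$. So, conditionally on $(A,F_0)$, the $F_v$ are independent and uniform over their full configurations.

**Step 2: concentration.** With $\theta_v=\theta^-$ for $v=v_1,\dots,v_s$ and $\theta_v=\theta$ otherwise, the conditional mean of $|F_v|$ is $\theta_v+\frac{\pi_v}{1+\pi_v}$. Put
$$E_L:=\sum_{v\in L}\Big(\theta_v+\tfrac{\pi_v}{1+\pi_v}\Big)=n\theta-s\omega+\tfrac32m,$$
where the last term comes from $3m$ vertices with $\pi_v=1$. There are three sources of error.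

* The conditional mean of $\sum_{v\in A}|F_v|$ misses the at most $\varepsilon n$ terms with $v\notin A$, each at most $N+1\le d^2$. So it differs from $E_L$ by at most $d^2\varepsilon n$.
* The conditional variance is at most $d^4n$, since $0\le|F_v|\le N+1\le d^2$. By Chebyshev, $\sum_{v\in A}|F_v|$ is within $\varepsilon n$ of its conditional mean with probability at least $1-\frac{d^4}{\varepsilon^2n}=1-O(1/n)$.
* $|F_0|\le2d^2\varepsilon n$, since each edge of $F_0$ meets one of the at most $d\varepsilon n$ elements of $X$ outside $\bigcup_{v\in A}X_v$, and degrees are at most $2d$.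

So with probability $1-O(1/n)$ on $\mathcal L$, $\big||F|-E_L\big|\le\delta:=4d^2\varepsilon n$.

The same argument with $R,B$ in place of $L,A$ applies on $\mathcal R$. There all cliques are complete, and $m$ vertices have $\pi_w=3$, each contributing $\frac34$. So with probability $1-O(1/n)$ on $\mathcal R$, $\big||F|-E_R\big|\le\delta$ with $E_R=n\theta+\frac34m$.

**Step 3: the gap.** By (9) and $n\le d^2m$ we have $s\le m(1+d^2\eta)$. With (3),
$$E_L-E_R=\tfrac34m-s\omega\ge\tfrac34m-m(1+d^2\eta)\left(\tfrac12+3Nq\right)\ge\tfrac m5\quad\text{for large }d,$$
since $d^2\eta\to0$ and $Nq\to0$. Also $\delta=4d^2\varepsilon n\le4d^4\varepsilon m\le\frac m{40}$ for large $d$. Put $x_1=E_R+\delta$ and $x_2=E_L-\delta$. Combining this with (10) and the exponentially small probability of $\mathcal O$, we obtain $\gamma=\gamma(d)>0$ such that for all large $n$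
$$x_2-x_1\ge\tfrac{3m}{20},\quad\Pr(\xi_n\le x_1)\ge\gamma,\quad\Pr(\xi_n\ge x_2)\ge\gamma,\quad\Pr(x_1<\xi_n<x_2)=O(1/n).\tag{11}$$

## 10. Large variance, no normal approximation, no unimodality

We now deduce Theorem 1 from (11), using $m\ge n/d^2$ and $0\le\xi_n\le|E(G_n)|\le2d^2n$. The degree bound and the number of vertices were checked in Section 5.

**Part 1: variance and rank.** Let $\xi_n'$ be an independent copy of $\xi_n$. The events $\{\xi_n\le x_1,\xi_n'\ge x_2\}$ and $\{\xi_n\ge x_2,\xi_n'\le x_1\}$ are disjoint and each has probability at least $\gamma^2$, so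
$$\sigma_n^2=\tfrac12\mathbf E(\xi_n-\xi_n')^2\ge\gamma^2(x_2-x_1)^2,$$
and $\sigma_n\ge\gamma\frac{3m}{20}\ge cn$ for a suitable $c>0$. Also $r_n\ge x_2$, so $r_n-\mu_n=\mathbf E(r_n-\xi_n)\ge\gamma(r_n-x_1)\ge\gamma(x_2-x_1)\ge cn$.

**Part 2: no normal law fits.** If no constant $c$ works, then along a subsequence there are $a_n$ and $b_n>0$ with $\sup_x|\Pr(\xi_n\le x)-\Phi((x-a_n)/b_n)|\to0$. Taking limits from the left and using continuity of $\Phi$, the same holds with $\Pr(\xi_n<x)$ in place of $\Pr(\xi_n\le x)$.

First, $b_n$ is not too large. The density of $\Phi$ is at most $\frac1{\sqrt{2\pi}}$, so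
$$1=\Pr(0\le\xi_n\le2d^2n)\le\frac{2d^2n}{b_n\sqrt{2\pi}}+o(1),$$
and $b_n\le2d^2n$ eventually. Let $u_n=(x_1-a_n)/b_n$ and $w_n=(x_2-a_n)/b_n$, so $u_n<w_n$. By (11), $\Phi(u_n)\ge\gamma-o(1)$ and $\Phi(w_n)\le\Pr(\xi_n<x_2)+o(1)\le1-\gamma+o(1)$. So both points lie in a fixed bounded interval, on which the normal density is bounded below by a positive constant. Moreover
$$w_n-u_n=\frac{x_2-x_1}{b_n}\ge\frac{3m/20}{2d^2n}\ge\frac3{40d^4}.$$
Hence $\Phi(w_n)-\Phi(u_n)$ is bounded below by a positive constant. But
$$\Phi(w_n)-\Phi(u_n)=\Pr(\xi_n<x_2)-\Pr(\xi_n\le x_1)+o(1)=\Pr(x_1<\xi_n<x_2)+o(1)=o(1),$$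
a contradiction. With $a=\mu_n$, $b=\sigma_n$ we see that asymptotic normality fails.

**Part 3: a valley between two hills.** The interval $(x_1,x_2)$ has length at least $\frac{3m}{20}$, so it contains at least a constant times $n$ integers. Their total probability is $O(1/n)$, so some integer $k$ in the interval has $p_k=O(n^{-2})$. On each side of the interval there are $O(n)$ possible values of $\xi_n$ with total probability at least $\gamma$, so on each side some value has probability at least $c/n$, after decreasing $c$ if needed. For large $n$ this is larger than the probability in the valley, so the sequence is not unimodal.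

Taking for $c$ the smallest of the constants above proves Theorem 1. $\square$
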